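# Left and right translations by $SL_3(\mathbb Z)$ on $SL_3(\mathbb Z_3)$, and the Turing degrees

## 1. Tails of binary sequences: two blocks chosen by hand

For $x,y\in 2^\omega$ write $x\,E_0\,y$ if $x(n)=y(n)$ for all but finitely many $n$. Let us try to attach to each $x$ a real $f(x)\in 2^\omega$, in a Borel way, so that $E_0$-equivalent sequences get Turing equivalent reals and $E_0$-inequivalent sequences get Turing *incomparable* reals.

The identity map does half of this. Two sequences that differ in finitely many places compute each other. But $0^\omega$ and $1^\omega$ are not $E_0$-equivalent, and both are computable.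

Next, try to code by blocks. Choose strings $a_n^0,a_n^1$ with $|a_n^0|=|a_n^1|>0$ and let
$$f(x)=a_0^{x(0)}a_1^{x(1)}a_2^{x(2)}\cdots .$$
If $x\,E_0\,y$, then $f(x)$ and $f(y)$ still differ in finitely many bits, because corresponding blocks have equal length. If the sequence of blocks is computable, nothing is gained: $f(0^\omega)$ and $f(1^\omega)$ are again computable. So the blocks have to be chosen against the programs that might compute one value from another.

Here is the first block, built against two programs: "copy the oracle" and "flip every bit of the oracle". Start with $\alpha=\beta=\emptyset$, the future $a_0^0$ and $a_0^1$. To defeat *copy*, let $\alpha=0$. With an oracle that begins with $0$, copy prints $0$ at place $0$, so let $\beta=1$. To defeat *flip*, extend $\alpha$ to $00$. With an oracle that begins with $00$, flip prints $1$ at place $1$, so extend $\beta$ to $10$. Now let $Z\supseteq 00$ and $Z'\supseteq 10$. Copy does not take either of $Z,Z'$ to the other, since they differ at place $0$. Flip does not take $Z$ to $Z'$, since it prints $1$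 at place $1$ and $Z'(1)=0$. It does not take $Z'$ to $Z$ either, since it prints $1$ at place $1$ and $Z(1)=0$. So with $a_0^0=00$ and $a_0^1=10$, if $x(0)\neq y(0)$ then neither program computes one of $f(x),f(y)$ from the other.

Section 3 runs this through all programs and shows that $E_0$ can be coded as we wanted. Can the same be done for every equivalence relation of this general kind? We first say what kind is meant.

## 2. Quasi orders of height one and reductions to $\le_T$

Let $X$ be a standard Borel space, for instance a Polish space. A **Borel quasi order** on $X$ is a Borel set ${\preceq}\subseteq X\times X$ that is reflexive and transitive. It is **locally countable** if $\{x: x\preceq y\}$ is countable for every $y$. Write $x\prec y$ if $x\preceq y$ and $y\not\preceq x$. The **height** is the supremum of the number of elements of strict chains $x_1\prec\dots\prec x_n$. For example, the order $0<1$ on a two-point set has height two, and equality on any nonempty set has height one.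

Height one means that $x\prec y$ never happens. Then $x\preceq y$ implies $y\preceq x$, so $\preceq$ is an equivalence relation. Hence a locally countable Borel quasi order of height one is the same thing as a **countable Borel equivalence relation**: a Borel equivalence relation $E$ all of whose classes are countable. $E_0$ is one.

A **Borel reduction** of $(X,\preceq)$ to Turing reducibility is a Borel function $f:X\to2^\omega$ with
$$x\preceq y\iff f(x)\le_T f(y)\qquad\text{for all }x,y\in X. \tag{1}$$
If $\preceq$ is an equivalence relation $E$, this says exactly that $f$ sends $E$-equivalent points to Turing equivalent reals and $E$-inequivalent points to Turing incomparable reals. In particular $x\,E\,y\iff f(x)\equiv_T f(y)$, so $f$ is then also a Borel reduction of $E$ to the equivalence relation $\equiv_T$.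

The question, posed as an open question in "Results on Martin's Conjecture" (https://math.ucla.edu/~pglutz/thesis.pdf), is this: *does every locally countable Borel quasi order of height one have a Borel reduction to Turing reducibility?* The answer is **no**. Section 4 gives the relation, and the rest of the notes prove it.

We fix conventions about oracle computations. Strings are finite binary sequences, $\sigma\subseteq\tau$ means that $\sigma$ is a prefix of $\tau$, and $z|n$ is the prefix of $z$ of length $n$.

**Definition (functional).** A functional is a computable map $\Phi:2^{<\omega}\to2^{<\omega}$ such that $\sigma\subseteq\tau$ implies $\Phi(\sigma)\subseteq\Phi(\tau)$. For $z\in2^\omega$ put $\Phi(z)=\bigcup_n\Phi(z|n)\in2^{\le\omega}$.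

Bit flip, applied to each bit of $\sigma$, is a functional. So is the map that sends every $\sigma$ to $\emptyset$; its value at infinite $z$ is the finite string $\emptyset$. Functionals compose, and $(\Phi\Psi)(z)=\Phi(\Psi(z))$ for infinite $z$. Indeed, if $\Psi(z)$ is infinite, each of its prefixes is contained in some $\Psi(z|n)$; if it is finite, $\Psi(z|n)$ is eventually constant.

Fix the list $\Phi_e$, $e\in\omega$: let $\Phi_e(\sigma)$ be the longest $\tau$ with $|\tau|\le|\sigma|$ such that for each $n<|\tau|$ the $e$-th oracle program with oracle $\sigma$ and input $n$ halts within $|\sigma|$ steps with output $\tau(n)$. Then $y\le_T z$ iff $\Phi_e(z)=y$ for some $e$.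

## 3. Hyperfinite relations do reduce

A Borel equivalence relation is **hyperfinite** if it is the union of an increasing sequence of Borel equivalence relations with finite classes. For example, $E_0=\bigcup_nF_n$, where $x\,F_n\,y$ iff $x(m)=y(m)$ for all $m\ge n$; the classes of $F_n$ have $2^n$ elements. Any Borel equivalence relation with finite classes is trivially hyperfinite. We use the theorem of Dougherty–Jackson–Kechris that every hyperfinite Borel equivalence relation is Borel reducible to $E_0$.

**Proposition 1.** Every hyperfinite Borel equivalence relation has a Borel reduction to $\le_T$ in the sense of (1).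

*Proof.* Composing reductions, it suffices to treat $E_0$ on $2^\omega$. We build strings $a_n^0,a_n^1$ with $|a^0_n|=|a^1_n|>0$ and set $F(s)=a_0^{s(0)}\cdots a_{n-1}^{s(n-1)}$ for $s\in2^n$, and $f(x)=\bigcup_nF(x|n)$. The length of $F(s)$ depends only on $|s|$.

At stage $n$ start with $\alpha=\beta=\emptyset$. Treat in turn all triples $(e,s,t)$ with $e\le n$ and $s,t\in2^n$, each in both of the following roles, always keeping $|\alpha|=|\beta|$.

*Role 1.* Suppose some $\alpha'\supseteq\alpha$ makes $\Phi_e(F(s)\alpha')$ longer than $|F(t)\beta|$. Replace $\alpha$ by $\alpha'$, append to $\beta$ a bit different from $\Phi_e(F(s)\alpha')(p)$, where $p=|F(t)\beta|$ for the old $\beta$, and pad with zeros to equal length. This is possible: $|\Phi_e(\tau)|\le|\tau|$ gives $|F(s)\alpha'|>|F(t)\beta|$, so $\alpha'$ is at least one bit longer than the old $\beta$. Afterwards, if $Z\supseteq F(s)\alpha$ and $Z'\supseteq F(t)\beta$, then $\Phi_e(Z)$ and $Z'$ differ at place $p$. If there is no such $\alpha'$, do nothing. Then for every $Z\supseteq F(s)\alpha$ all the strings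 $\Phi_e(Z|n')$ have length at most $|F(t)\beta|$, so $\Phi_e(Z)$ is not total.

*Role 2.* The same with $\alpha$ and $\beta$ exchanged.

What one treatment achieves survives later extensions of $\alpha$ and $\beta$. After all triples, let $a_n^0=\alpha$ and $a_n^1=\beta$, padded by zeros so that they are nonempty of equal length.

If $x\,E_0\,y$, then $f(x)$ and $f(y)$ differ in finitely many bits, so $f(x)\equiv_Tf(y)$. Suppose $x$ and $y$ are not $E_0$-equivalent, and let $e\in\omega$. Choose $n\ge e$ with $x(n)\ne y(n)$, and put $s=x|n$, $t=y|n$. If $x(n)=0$, then $f(x)\supseteq F(s)a_n^0$ and $f(y)\supseteq F(t)a_n^1$, and Role 1 for $(e,s,t)$ shows that $\Phi_e(f(x))$ is not total or is incompatible with $f(y)$. If $x(n)=1$, Role 2 shows the same. As $e$ was arbitrary, $f(y)\not\le_Tf(x)$. By symmetry $f(x)\not\le_Tf(y)$. So $f$ is a continuous reduction of $E_0$ to $\le_T$. $\square$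

## 4. The two-sided action and the statements

Let $\mathbb Z_3$ be the ring of $3$-adic integers and $K=SL_3(\mathbb Z_3)$, a compact metrizable group with normalized bi-invariant Haar measure $\mu$. Let $\Lambda=SL_3(\mathbb Z)\le K$. The group $\Lambda\times\Lambda$ acts on $K$ by
$$(a,b)\cdot x=axb^{-1},$$
and $E$ denotes the orbit equivalence relation. It is a countable union of graphs of homeomorphisms, hence Borel, and its classes are countable. So $E$ is a countable Borel equivalence relation. We code $k\in K$ by a real listing $k\bmod 3^j$, $j\in\omega$; computability of $k$, and $k$ as an oracle, refer to this code.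

For $j\in\omega$ let $U_j=\ker(K\to SL_3(\mathbb Z/3^j))$. These are open normal subgroups forming a neighborhood base of the identity. The map $SL_3(\mathbb Z)\to SL_3(\mathbb Z/3^j)$ is onto for every $j$ (a standard fact), so $\Lambda$ meets every coset of every $U_j$: **$\Lambda$ is dense in $K$**. Also $\mu(U_j)=|SL_3(\mathbb Z/3^j)|^{-1}\ge3^{-9j}$. For example, $|SL_3(\mathbb Z/3)|=\tfrac12\cdot26\cdot24\cdot18=5616$, so $\mu(U_1)=1/5616$, while $3^9=19683$.

A point of $K$ to keep in mind is
$$k=I-\tfrac12e_{12}\in K,\qquad -\tfrac12=1+3+3^2+\cdots\ \text{ in }\mathbb Z_3 ,$$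
where $e_{rs}$ is the matrix unit. It is not in $\Lambda$, but it is the limit of $\gamma_j=I+\frac{3^j-1}2e_{12}\in\Lambda$. Since $-2\cdot\frac{3^j-1}2=1-3^j\equiv1\bmod 3^j$, we have $-\frac12\equiv\frac{3^j-1}2\bmod3^j$, so $k$ is computable and $\gamma_j\in kU_j$.

**Theorem 2.** Let $X_1\subseteq K$ be Borel, $E$-invariant and conull. Let $f:X_1\to2^\omega$ be Borel and countable-to-one, with $x\,E\,y\Rightarrow f(x)\equiv_Tf(y)$. Then for every $k\in K$: $f(kx)\le_Tf(x)\oplus k$ for $\mu$-a.e. $x$. If $k$ is computable, then $f(kx)\equiv_Tf(x)$ for $\mu$-a.e. $x$.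

**Theorem 3.** $E$ has no Borel reduction to $(2^\omega,\le_T)$. Moreover, for every Borel $Y\subseteq K$ with $\mu(Y)>0$ there is no Borel $f:Y\to2^\omega$ with $x\,E\,y\iff f(x)\equiv_Tf(y)$ for all $x,y\in Y$. In particular $\equiv_T$ is not a universal countable Borel equivalence relation, that is, not every countable Borel equivalence relation is Borel reducible to it.

The hypothesis of Theorem 2 concerns only the countable group $\Lambda\times\Lambda$. Its conclusion extends the invariance to every computable $k$, and there are computable $k$ that move almost every point out of its $E$-class.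

We use Lusin–Novikov (a Borel subset of a product with countable vertical sections is a countable union of Borel graphs of partial functions), Lusin–Souslin (injective Borel images of Borel sets are Borel, with Borel inverse), Lévy's 0–1 law, and the following theorem of Kazhdan.

**Property (T) for $SL_3(\mathbb Z)$.** For every finite generating set $S$ of $\Lambda$ there is $\delta>0$ such that in every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors, each unit vector $v$ satisfies $\|\pi(s)v-v\|\ge\delta$ for some $s\in S$.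

To see what this excludes, take $\mathbb Z$ with generators $\pm1$, acting on $\ell^2(\mathbb Z)$ by shifts. There are no nonzero invariant vectors, yet the unit vector $n^{-1/2}1_{[0,n)}$ is moved by $\pm1$ only by distance $\sqrt{2/n}$. So no $\delta$ works for $\mathbb Z$.

One more fact is used twice. **If $\psi\in L^2(K)$ is invariant under left translation by $\Lambda$, or under right translation by $\Lambda$, then $\psi$ is a.e. constant.** By density and strong continuity of translation on $L^2(K)$, $\psi$ is invariant under all of $K$ on that side, say the left. By Fubini there is an $x$ with $\psi(gx)=\psi(x)$ for a.e. $g$. As $g\mapsto gx$ preserves $\mu$, $\psi$ is a.e. equal to the constant $\psi(x)$. The right side is the same.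

## 5. Theorem 3 from Theorem 2: a computable translation that leaves the classes

Let $k=I-\frac12e_{12}$ as above.

**Step 1 (almost every point leaves its class).** We show that $(kx,x)\notin E$ for a.e. $x$. Suppose $kx=axb^{-1}$ with $a,b\in\Lambda$. Put $h=a^{-1}k$. Then $x^{-1}hx=b^{-1}$, and $h\notin\Lambda$ since $k\notin\Lambda$.

Fix $a,b$. If $x_0$ is one solution, then $x$ is a solution iff $x^{-1}hx=x_0^{-1}hx_0$, iff $xx_0^{-1}$ commutes with $h$. So the solution set is empty or a coset $C_K(h)x_0$ of the closed subgroup $C_K(h)$ of elements commuting with $h$. Suppose it has positive measure. The cosets of $C_K(h)$ are disjoint of equal positive measure, so there are finitely many. A closed subgroup of finite index is open, so $C_K(h)\supseteq U_j$ for some $j$, and it contains $I+3^je_{rs}$ for all $r\ne s$. Hence $h$ commutes with every $e_{rs}$, $r\neq s$. The entries of $he_{rs}$ are $h_{pr}$ at places $(p,s)$ and zero elsewhere; those of $e_{rs}h$ are $h_{sq}$ at places $(r,q)$ and zero elsewhere. Equality gives $h_{pr}=0$ for $p\ne r$, and $h_{rr}=h_{ss}$.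 So $h=cI$. The entries of $h=a^{-1}k$ are rational, and $c^3=\det h=1$, so $c=1$ and $h=I\in\Lambda$, a contradiction.

So each pair $(a,b)$ contributes a null set, and there are countably many pairs.

**Step 2 (spreading a partial reduction over a conull set).** The aim is to reach the hypotheses of Theorem 2. Suppose $\mu(Y)>0$ and $f:Y\to2^\omega$ is Borel with $x\,E\,y\iff f(x)\equiv_Tf(y)$ on $Y$. The saturation $X_1=[Y]_E$ is the union of the countably many translates of $Y$, so it is Borel. Its indicator is invariant under left translation by $\Lambda$, hence a.e. constant, and $\mu(X_1)>0$, so $X_1$ is conull. Enumerate $\Lambda\times\Lambda=\{g_n\}$ and put $g(x)=f(g_n\cdot x)$ with $n$ least such that $g_n\cdot x\in Y$. Then $g:X_1\to2^\omega$ is Borel. Since $g_n\cdot x\,E\,x$, we have $x\,E\,y\iff g(x)\equiv_Tg(y)$ on $X_1$. In particular $g(x)=g(y)$ implies $x\,E\,y$, and classes are countable, so $g$ is countable-to-one.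

**Step 3 (contradiction).** By Theorem 2, $g(kx)\equiv_Tg(x)$ for a.e. $x$. Hence $kx\,E\,x$ for a.e. $x$, against Step 1. So no such $f$ exists. Taking $Y=K$, $E$ has no Borel reduction to $\equiv_T$, and, as noted after (1), a reduction of $E$ to $\le_T$ would be one to $\equiv_T$. $\square$

If $E$ is Borel reducible to a countable Borel equivalence relation $F$, then $F$ is not Borel reducible to $\le_T$ or to $\equiv_T$ either, since reductions compose.

It remains to prove Theorem 2.

## 6. Limits in measure, and what composing programs costs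

**Reduction to injective $f$.** The set $\{(f(x),x):x\in X_1\}$ has countable sections over the first coordinate. By Lusin–Novikov it is a union of Borel graphs of partial functions $g_n$. Let $X^n$ be the set of $x\in X_1$ for which $n$ is least with $g_n(f(x))=x$. Then $X_1=\bigsqcup_nX^n$, each $X^n$ is Borel, and $f$ is injective on $X^n$. Replacing $f(x)$ by $0^n1f(x)$ for $x\in X^n$ changes no Turing degree and makes $f$ injective on $X_1$. *From now on $f$ is injective.*

How could one compute $f(kx)$ from $f(x)$? Take our special $k$ and $\gamma_j\to k$ with $\gamma_j\in\Lambda$. For each $m$, $f(\gamma_jx)|m=f(kx)|m$ outside a set whose measure tends to $0$ as $j\to\infty$. Indeed, put $Y_\sigma=\{x\in X_1:f(x)|m=\sigma\}$ for $\sigma\in 2^m$. Then $\|1_{Y_\sigma}(\gamma_j\,\cdot)-1_{Y_\sigma}(k\,\cdot)\|_2\to0$ by strong continuity of translation, and there are only $2^m$ strings $\sigma$. Moreover each $f(\gamma_jx)$ is computable from $f(x)$. So $f(kx)$ is a limit, in measure, of reals computable from $f(x)$.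

The approach stops here for two reasons.

First, *uniformity*. The program computing $f(\gamma_jx)$ from $f(x)$ depends on $j$ and on $x$. One may fix finitely many generators of $\Lambda$ and, for these only, one finite table that selects a correct program for all $x$ outside a set of measure $\varepsilon$ (Section 8 does this). Longer words are then handled by composition. But a composition of $n$ programs is guaranteed only if all $n$ points visited are good, and the bound on the set of failures is $n\varepsilon$. Writing $\gamma_j$ as a power of $I+e_{12}$ takes $\frac{3^j-1}2$ steps, and the bound soon exceeds $1$. Using better and better tables for larger $j$ means using infinitely many tables, that is, a real as an extra oracle; Theorem 2 allows only $k$.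

Second, *stopping*. Even if the reals $f(\gamma_jx)$ were uniformly computable from $f(x)$, we would have to recognize a $j$ at which $f(\gamma_jx)|m$ has reached its limit. A rate of convergence would again be an uncontrolled real.

The second difficulty is settled in Section 11. For the first, one would like to let many routes from $x$ to $wx$ vote. With left multiplication alone this does not help: after $x\to ux$ the remaining task is multiplication by $wu^{-1}$, which is a new and longer task. But $E$ has a second side. Right multiplications commute with left ones, so along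
$$x\ \to\ xu^{-1}\ \to\ wxu^{-1}\ \to\ wx$$
the middle task is the *same* left multiplication by $w$, performed at the random place $xu^{-1}$. Property (T) makes $xu^{-1}$ very close to uniformly distributed, so most $u$ avoid the bad places. In the same way left multiplications correct the right ones. The two corrections, done simultaneously by recursion, keep a fixed finite table usable for words of every length.

## 7. Spectral gap for both sides

**What this section is for.** We need a quantitative statement that $\bar wx$ and $x\bar u^{-1}$, for long random words $w,u$, are equidistributed.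

Let $S\ni1$ be a finite symmetric generating set of $\Lambda$, and put
$$\mathcal A_L\psi(x)=\tfrac1{|S|}\sum_{s\in S}\psi(sx),\qquad\mathcal A_R\psi(x)=\tfrac1{|S|}\sum_{s\in S}\psi(xs^{-1}).$$
Let $L^2_0(K)$ be the orthogonal complement of the constants. The left and right translation representations of $\Lambda$ on $L^2_0(K)$ have no nonzero invariant vectors, because an invariant vector is a.e. constant (Section 4). Let $\delta$ be as in property (T), and let $\mathcal A$ be either operator, with its representation $\pi$. Since $S=S^{-1}$, $\mathcal A=|S|^{-1}\sum_s\pi(s)$ is self-adjoint. Let $v\in L_0^2(K)$ be a unit vector. From $\|\pi(s)v-v\|^2=2-2\,\mathrm{Re}\langle\pi(s)v,v\rangle$ we get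
$$1-\langle\mathcal Av,v\rangle=\frac1{2|S|}\sum_s\|\pi(s)v-v\|^2\ge\frac{\delta^2}{2|S|}.$$
Since $1\in S$ contributes $\langle v,v\rangle=1$ and every other term has real part at least $-1$,
$$\langle\mathcal Av,v\rangle\ge\frac{1-(|S|-1)}{|S|}=-1+\frac2{|S|}.$$
The norm of a self-adjoint operator is the supremum of $|\langle\mathcal Av,v\rangle|$ over unit vectors, so both operators have norm $\le\kappa$ on $L^2_0(K)$ for some $\kappa\in(0,1)$.

**Parameters and words.** Fix $\varepsilon\in(0,1/100)$, a rational $\rho\in(0,2^{-20})$, and $t\ge1$ with $\kappa^t\le\rho$. Let $W_i=S^{t2^i}$ be the set of words of length $t2^i$ over $S$. For $w\in W_i$ let $\bar w\in\Lambda$ be its product and let $w^{-1}\in W_i$ be the formal inverse word, so $\overline{w^{-1}}=\bar w^{-1}$. Each element of $W_{i+1}$ is uniquely $w_1w_2$ with $w_1,w_2\in W_i$. The operators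
$$\mathcal L_i\psi(x)=\frac1{|W_i|}\sum_{w\in W_i}\psi(\bar wx)=\mathcal A_L^{t2^i}\psi(x),\qquad\mathcal R_i\psi(x)=\frac1{|W_i|}\sum_{u\in W_i}\psi(x\bar u^{-1})=\mathcal A_R^{t2^i}\psi(x)$$
have norm $\le\rho^{2^i}$ on $L^2_0(K)$. Equivalently, for every $\psi\in L^2(K)$,
$$\Big\|\mathcal L_i\psi-\int\psi\,d\mu\Big\|_2\le\rho^{2^i}\Big\|\psi-\int\psi\,d\mu\Big\|_2\le\rho^{2^i}\|\psi\|_2,\tag{2}$$
and the same for $\mathcal R_i$.

## 8. One finite table for the short words

**What this section is for.** We want functionals $L_w^0,R_w^0$ for $w\in W_0$, with finite information built in, that are correct for all $x$ outside a set of measure less than $\varepsilon$.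

For $x\in X_1$ let $e(x)\in\omega^{2|W_0|}$ list, for $w\in W_0$, the least index $e$ with $\Phi_e(f(x))=f(\bar wx)$ and the least index $e$ with $\Phi_e(f(x))=f(x\bar w^{-1})$. These exist, because $\bar wx$ and $x\bar w^{-1}$ are $E$-equivalent to $x$, hence lie in $X_1$ and have $f$-values Turing equivalent to $f(x)$. The function $e$ is Borel. By Lusin–Souslin and injectivity of $f$, $f[X_1]$ is Borel and $e\circ f^{-1}$ is a Borel function on it. This is where injectivity is used: the table has to be read off from $f(x)$, not from $x$.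

Let $\nu=f_*\mu$. Choose a finite nonempty set $V$ of values such that the disjoint Borel sets $A_v=\{f(x):e(x)=v\}$, $v\in V$, cover all but $\nu$-measure $<\varepsilon/2$. Choose compact $C_v\subseteq A_v$ with $\nu(A_v\setminus C_v)<\varepsilon/(2|V|)$. The $C_v$ are pairwise disjoint compact subsets of $2^\omega$, so there is a clopen partition $\{O_v\}_{v\in V}$ of $2^\omega$ with $C_v\subseteq O_v$. Put $\hat e=v$ on $O_v$. Then $\hat e(f(x))=e(x)$ whenever $f(x)\in\bigcup_vC_v$, so
$$\mu\{x\in X_1:\hat e(f(x))\ne e(x)\}<\varepsilon.$$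
Being locally constant on a compact space, $\hat e(z)$ depends only on $z|\ell$ for some fixed $\ell$.

For $w\in W_0$ let $L_w^0(\sigma)=\emptyset$ if $|\sigma|<\ell$. Otherwise let $L_w^0(\sigma)=\Phi_e(\sigma)$, where $e$ is the coordinate for "$\bar wx$" of the value of $\hat e$ determined by $\sigma|\ell$. Define $R_w^0$ in the same way with the coordinate for "$x\bar w^{-1}$". These are functionals, and
$$B=\{x\in X_1:\exists w\in W_0\ \ L_w^0(f(x))\ne f(\bar wx)\ \text{or}\ R_w^0(f(x))\ne f(x\bar w^{-1})\}$$
is a Borel set with $\mu(B)<\varepsilon$.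

If $\mu(B)>0$, long words do run into $B$. By (2), Chebyshev and Borel–Cantelli, for a.e. $x$ the fraction of $w\in W_i$ with $\bar wx\in B$ tends to $\mu(B)$. So plain composition has no guarantee, and a correction is needed.

## 9. Majority votes over right translates, and over left translates

**Definition (majority).** Given finitely many $z_u\in2^{\le\omega}$ $(u\in W)$, let $\operatorname{Maj}_uz_u$ be the union of all strings $\sigma$ such that more than half of the $u\in W$ satisfy $z_u\supseteq\sigma$.

Any two such $\sigma$ are compatible: two sets of more than half of the indices intersect, so some $z_u$ extends both. For example, for $0101$, $0110$, $0111$ the strings $\emptyset,0,01$ have three votes and $011$ has two, while no longer string has two, so the majority is $011$. If more than half of the $z_u$ equal one $y\in2^\omega$, then $\operatorname{Maj}_uz_u=y$. If $\Phi_u$ $(u\in W)$ are functionals, then $\sigma\mapsto\operatorname{Maj}_u\Phi_u(\sigma)$ is a functional, since lengthening $\sigma$ only adds votes. Its value at infinite $z$ is $\operatorname{Maj}_u\Phi_u(z)$: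 as $W$ is finite, all the votes for a given string are already present at some $z|n$.

**The recursion.** For $w=w_1w_2\in W_{i+1}$ with $w_1,w_2\in W_i$ define
$$L_w^{i+1}=\operatorname{Maj}_{u\in W_i}R^i_{u^{-1}}L^i_{w_1}L^i_{w_2}R^i_u,\qquad R_w^{i+1}=\operatorname{Maj}_{u\in W_i}L^i_{u^{-1}}R^i_{w_1}R^i_{w_2}L^i_u.\tag{3}$$
These are functionals, uniformly computable in $(i,w)$. The intended paths are
$$x\to x\bar u^{-1}\to\bar w_2x\bar u^{-1}\to\bar wx\bar u^{-1}\to\bar wx,\qquad x\to\bar ux\to\bar ux\bar w_2^{-1}\to\bar ux\bar w^{-1}\to x\bar w^{-1}.$$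
If $x\in X_1$, all points on these paths lie in $X_1$, as $X_1$ is $E$-invariant.

Which failures can voting repair? If the *starting point* $x$ is bad, all routes suffer, and likewise if the *end point* is bad. These failures will be collected in sets $P_i$ and $Q_i$ that do not depend on $w$ and grow only by summable amounts. Failures at intermediate places are outvoted, except for $x$ in a set $\mathrm{Ex}_i(w)$ that depends on $w$. The point of the lemma is that these exceptional sets have measure at most $16\rho^{2^i}$, although $P_i$ keeps a measure of order $\varepsilon$.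

**Lemma 4.** There are increasing sequences of Borel sets $P_i,Q_i\subseteq K$ and Borel sets $\mathrm{Ex}^L_i(w),\mathrm{Ex}_i^R(w)\subseteq K$ $(w\in W_i)$ such that:

1. For $x\in X_1\setminus P_i$ and $w\in W_i$: if $\bar wx\notin Q_i$ and $x\notin\mathrm{Ex}_i^L(w)$, then $L_w^i(f(x))=f(\bar wx)$; if $x\bar w^{-1}\notin Q_i$ and $x\notin\mathrm{Ex}_i^R(w)$, then $R_w^i(f(x))=f(x\bar w^{-1})$.
2. $\mu(\mathrm{Ex}_i^L(w)),\mu(\mathrm{Ex}_i^R(w))\le\eta_i$, where $\eta_0=0$ and $\eta_i=16\rho^{2^i}$ for $i\ge1$.
3. $\mu(P_i)\le\varepsilon+16\sum_{j<i}\eta_j$ and $\mu(Q_i)\le16\sum_{j<i}\eta_j$.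

*Proof.* We argue by induction on $i$. For $i=0$ take $P_0=B$, $Q_0=\emptyset$, $\mathrm{Ex}_0^L(w)=\mathrm{Ex}_0^R(w)=\emptyset$. Suppose stage $i$ is given.

**Step 1 (end points that spoil too many first or last legs).** Let $N_i$ be the set of $x$ such that
$$|\{u\in W_i:x\in\mathrm{Ex}^R_i(u)\}|\ge\tfrac18|W_i|\quad\text{or}\quad|\{u\in W_i:x\in\mathrm{Ex}_i^L(u)\}|\ge\tfrac18|W_i|,$$
and let $N_i'$ be the set of $y$ such that
$$|\{u\in W_i:y\bar u^{-1}\in\mathrm{Ex}_i^R(u^{-1})\}|\ge\tfrac18|W_i|\quad\text{or}\quad|\{u\in W_i:\bar uy\in\mathrm{Ex}_i^L(u^{-1})\}|\ge\tfrac18|W_i|.$$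
In each of the four conditions, the fraction of such $u$, as a function of the point, has integral at most $\eta_i$ by (2) of the lemma and invariance of $\mu$. By Markov's inequality each condition holds on a set of measure at most $8\eta_i$. So $\mu(N_i),\mu(N_i')\le16\eta_i$. Put $P_{i+1}=P_i\cup N_i$ and $Q_{i+1}=Q_i\cup N_i'$. Then item 3 holds at $i+1$.

**Step 2 (intermediate places to be outvoted).** Write $G=P_i\cup Q_i$. For $w=w_1w_2\in W_{i+1}$ put
$$D_w=G\cup\bar w_2^{-1}G\cup\bar w^{-1}G\cup\mathrm{Ex}_i^L(w_2)\cup\bar w_2^{-1}\mathrm{Ex}_i^L(w_1),\qquad\mathrm{Ex}^L_{i+1}(w)=\{x:\mathcal R_i1_{D_w}(x)\ge\tfrac18\},$$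
$$D_w'=G\cup G\bar w_2\cup G\bar w\cup\mathrm{Ex}_i^R(w_2)\cup\mathrm{Ex}_i^R(w_1)\bar w_2,\qquad\mathrm{Ex}^R_{i+1}(w)=\{x:\mathcal L_i1_{D_w'}(x)\ge\tfrac18\}.$$
So $D_w$ is the set of those $z$ for which one of $z,\bar w_2z,\bar wz$ lies in $G$, or one of the two left multiplications starting at $z$ and at $\bar w_2z$ is exceptional.

**Step 3 (the exceptional sets are tiny: item 2).** First,
$$\sum_j\eta_j=16\sum_{j\ge1}\rho^{2^j}\le32\rho^2,\qquad\text{so}\qquad16\sum_j\eta_j\le512\rho^2\le2^9\cdot2^{-40}=2^{-31}.$$
Hence $\mu(P_i)+\mu(Q_i)\le\frac1{100}+2^{-30}$. Also $2\eta_i\le64\rho^2\le2^{-30}$. So for $D=D_w$ or $D_w'$,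
$$\mu(D)\le3(\mu(P_i)+\mu(Q_i))+2\eta_i\le3\big(\tfrac1{100}+2^{-30}\big)+2^{-30}\le\tfrac1{16}.$$
If $\mathcal R_i1_{D_w}(x)\ge\frac18$, then $|\mathcal R_i1_{D_w}(x)-\mu(D_w)|\ge\frac1{16}$. By Chebyshev and the first inequality in (2), together with $\|1_D-\mu(D)\|_2^2\le\mu(D)$,
$$\mu(\mathrm{Ex}^L_{i+1}(w))\le256\,\big(\rho^{2^i}\big)^2\mu(D_w)\le16\rho^{2^{i+1}}=\eta_{i+1}.$$
The same argument with $\mathcal L_i$ and $D'_w$ gives $\mu(\mathrm{Ex}^R_{i+1}(w))\le\eta_{i+1}$. Note that the size of $D$ enters only through $\mu(D)\le\frac1{16}$; the smallness comes from $\rho^{2^i}$.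

**Step 4 (item 1 for $L$).** Let $x\in X_1\setminus P_{i+1}$, $y=\bar wx\notin Q_{i+1}$, $x\notin\mathrm{Ex}_{i+1}^L(w)$, and write $x_u=x\bar u^{-1}$. Item 1 at stage $i$, applied to the four legs of the path, says:

* $x\to x_u$ by $R_u^i$ is correct if $x\notin P_i$, $x_u\notin Q_i$, $x\notin\mathrm{Ex}_i^R(u)$.
* $x_u\to\bar w_2x_u$ by $L_{w_2}^i$ is correct if $x_u\notin P_i$, $\bar w_2x_u\notin Q_i$, $x_u\notin\mathrm{Ex}_i^L(w_2)$.
* $\bar w_2x_u\to\bar wx_u$ by $L_{w_1}^i$ is correct if $\bar w_2x_u\notin P_i$, $\bar wx_u\notin Q_i$, $\bar w_2x_u\notin\mathrm{Ex}_i^L(w_1)$.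
* $\bar wx_u=y\bar u^{-1}\to y$ by $R_{u^{-1}}^i$ is correct if $\bar wx_u\notin P_i$, $y\notin Q_i$, $y\bar u^{-1}\notin\mathrm{Ex}_i^R(u^{-1})$.

Since $x\notin P_i$ and $y\notin Q_i$, all legs are correct unless (a) $x\in\mathrm{Ex}_i^R(u)$, or (b) $x_u\in D_w$, or (c) $y\bar u^{-1}\in\mathrm{Ex}_i^R(u^{-1})$. Each of these holds for a fraction less than $\frac18$ of the $u\in W_i$: (a) because $x\notin N_i$; (b) because this fraction is $\mathcal R_i1_{D_w}(x)$ and $x\notin\mathrm{Ex}^L_{i+1}(w)$; (c) because $y\notin N_i'$. So more than half of the $u$ give exactly $f(y)$, and $L_w^{i+1}(f(x))=f(\bar wx)$.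

**Step 5 (item 1 for $R$).** Let $x\in X_1\setminus P_{i+1}$, $y=x\bar w^{-1}\notin Q_{i+1}$, $x\notin\mathrm{Ex}_{i+1}^R(w)$, and write $x^u=\bar ux$. The legs are:

* $x\to x^u$ by $L_u^i$: correct if $x\notin P_i$, $x^u\notin Q_i$, $x\notin\mathrm{Ex}_i^L(u)$.
* $x^u\to x^u\bar w_2^{-1}$ by $R^i_{w_2}$: correct if $x^u\notin P_i$, $x^u\bar w_2^{-1}\notin Q_i$, $x^u\notin\mathrm{Ex}_i^R(w_2)$.
* $x^u\bar w_2^{-1}\to x^u\bar w_2^{-1}\bar w_1^{-1}=x^u\bar w^{-1}$ by $R^i_{w_1}$: correct if $x^u\bar w_2^{-1}\notin P_i$, $x^u\bar w^{-1}\notin Q_i$, $x^u\bar w_2^{-1}\notin\mathrm{Ex}_i^R(w_1)$.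
* $x^u\bar w^{-1}=\bar uy\to y$ by $L^i_{u^{-1}}$: correct if $\bar uy\notin P_i$, $y\notin Q_i$, $\bar uy\notin\mathrm{Ex}_i^L(u^{-1})$.

All legs are correct unless $x\in\mathrm{Ex}_i^L(u)$, or $x^u\in D_w'$, or $\bar uy\in\mathrm{Ex}^L_i(u^{-1})$. Each holds for a fraction less than $\frac18$ of the $u$, since $x\notin N_i$, $x\notin\mathrm{Ex}_{i+1}^R(w)$ and $y\notin N_i'$ respectively. So the majority is $f(y)$. $\square$

Let $P=\bigcup_iP_i$, $Q=\bigcup_iQ_i$ and $\mathrm{Ex}_i(w)=\mathrm{Ex}^L_i(w)$. Then $\mu(P)\le\varepsilon+2^9\rho^2$, $\mu(Q)\le2^9\rho^2$, and for all $i\ge1$, $w\in W_i$,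
$$x\in X_1\setminus P,\quad\bar wx\notin Q,\quad x\notin\mathrm{Ex}_i(w)\ \Longrightarrow\ L_w^i(f(x))=f(\bar wx).\tag{4}$$
The uniformity problem of Section 6 is solved: one finite table serves words of every length.

## 10. Words whose product is close to $k$

**What this section is for.** Fix $k\in K$. We want to see the neighborhood of $kx$ through the points $\bar wx$ with $\bar w\in kU_j$. Such $w$ form only a fraction of about $\mu(U_j)$ of the long words, possibly as small as $3^{-9j}$, so the errors must be small compared with $3^{-9j}$. The rate $\rho^{2^i}$ allows this.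

Let $\mathcal F_j$ be the finite algebra of unions of cosets of $U_j$. The $\mathcal F_j$ increase and together generate the Borel sets. We take conditional expectations as defined everywhere, by averaging over cosets: $\mathbb E[\varphi|\mathcal F_j](y)=\mu(U_j)^{-1}\int_{yU_j}\varphi\,d\mu$. For instance, $\mathbb E[\varphi|\mathcal F_1]$ takes at most $5616$ values.

For $j\ge1$ let $i(j)$ be the least $i\ge1$ with $\rho^{2^i}\le\frac143^{-9j}8^{-j}$. As $\rho$ is rational, $i(j)$ is computable in $j$. Let
$$W^{(j)}=\{w\in W_{i(j)}:\bar w\in kU_j\}=\{w\in W_{i(j)}:\bar w\equiv k\bmod3^j\},$$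
which is computable from $k\bmod3^j$. For Borel $\varphi:K\to[0,1]$ put $a^j_\varphi(x)=|W^{(j)}|^{-1}\sum_{w\in W^{(j)}}\varphi(\bar wx)$.

**Lemma 5.** For $j\ge1$: $W^{(j)}\ne\emptyset$ and $\mu\{x:|a^j_\varphi(x)-\mathbb E[\varphi|\mathcal F_j](kx)|\ge2^{-j}\}\le16^{-j}$.

*Proof.* Write $i=i(j)$, $F_\varphi(x)=|W_i|^{-1}\sum_{w\in W^{(j)}}\varphi(\bar wx)$ and $\bar\varphi(x)=\mathbb E[\varphi|\mathcal F_j](kx)\in[0,1]$.

**Step 1 (localizing to a coset).** We express the restricted sum $F_\varphi$ by the full average $\mathcal L_i$. Let $c$ be a coset of $U_j$ and $x\in c$. By normality $c=U_jx$, so $kc=kU_jx$ and $\bar w\in kU_j\iff\bar wx\in kc$. Hence $F_\varphi=\mathcal L_i(\varphi1_{kc})$ on $c$. Since $kc$ is the coset of $kx$, $\int\varphi1_{kc}\,d\mu=\mu(U_j)\bar\varphi(x)$. By (2),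
$$\int_c|F_\varphi-\mu(U_j)\bar\varphi|^2\,d\mu\le\big(\rho^{2^i}\big)^2\|\varphi1_{kc}\|_2^2.$$
As $c$ runs over all cosets, so does $kc$. Summing gives $\|F_\varphi-\mu(U_j)\bar\varphi\|_2\le\rho^{2^i}\|\varphi\|_2\le\rho^{2^i}$.

**Step 2 (normalizing).** For $\varphi=1$, $F_1=|W^{(j)}|/|W_i|$ is constant, and Step 1 gives $|F_1-\mu(U_j)|\le\rho^{2^i}\le\frac12\mu(U_j)$, because $\mu(U_j)\ge3^{-9j}$. So $F_1\ge\frac12\mu(U_j)>0$, and $W^{(j)}\neq\emptyset$. Now $a^j_\varphi=F_\varphi/F_1$, so
$$a_\varphi^j-\bar\varphi=\frac{(F_\varphi-\mu(U_j)\bar\varphi)+(\mu(U_j)-F_1)\bar\varphi}{F_1},\qquad\|a_\varphi^j-\bar\varphi\|_2\le\frac{2\rho^{2^i}}{\frac12\mu(U_j)}=\frac{4\rho^{2^i}}{\mu(U_j)}\le8^{-j}.$$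
Chebyshev gives the bound $64^{-j}/4^{-j}=16^{-j}$. $\square$

**Errors among these words.** Let $e_j(x)$ be the fraction of $w\in W^{(j)}$ with $x\in\mathrm{Ex}_{i(j)}(w)$. By Lemma 4, $\int e_j\,d\mu\le\eta_{i(j)}=16\rho^{2^{i(j)}}\le4\cdot3^{-9j}8^{-j}$. By Markov,
$$\mu\{e_j\ge2^{-j}\}\le4\cdot3^{-9j}4^{-j}\le4^{-j}\qquad(j\ge1).\tag{5}$$

## 11. Reading off $f(kx)$: a search that is almost never deceived

**The algorithm.** Fix $c\ge1$. With oracle $z\oplus k$, the algorithm $\Theta$ does the following for $m=0,1,2,\dots$: it searches for $j\ge2m+c$ and $\sigma\in2^m$ such that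
$$|\{w\in W^{(j)}:L_w^{i(j)}(z)\supseteq\sigma\}|>(1-2^{-c}4^{-m})\,|W^{(j)}|.\tag{6}$$
Condition (6) is $\Sigma_1$ in $z\oplus k$, uniformly, so the search can be carried out by dovetailing. Let $\sigma_m$ be the first $\sigma$ found. Output $\sigma_0,\sigma_1,\dots$ as long as they are nested. The finite data built into $\Theta$ are $S$, $t$, $\rho$, $\ell$, the table of $\hat e$ on strings of length $\ell$, and $c$.

We analyze $z=f(x)$ for $x$ in the conull set $X_1\cap k^{-1}X_1$ with $x\notin P$ and $kx\notin Q$. Two things are needed: whatever the search accepts is correct (soundness), and the search at each level ends (completeness). Soundness is delicate because the witness $j$ is chosen by the search; it has to hold for all $j\ge 2m+c$ at once, and a union bound over $j$ of the probabilities that $\mathbb E[\,\cdot\,|\mathcal F_j](kx)$ misleads us is not available. A stopping time replaces it.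

**Step 1 (acceptance makes a conditional expectation small).** For $\sigma\in2^m$ let $\varphi_{m,\sigma}$ be the indicator of $\{y\in X_1\setminus Q:f(y)|m\ne\sigma\}$. Suppose (6) holds for $z=f(x)$ and $(m,j,\sigma)$ with $j\ge2m+c$. If $w\in W^{(j)}$ has $\varphi_{m,\sigma}(\bar wx)=1$ and $x\notin\mathrm{Ex}_{i(j)}(w)$, then by (4) $L_w^{i(j)}(f(x))=f(\bar wx)\not\supseteq\sigma$, so $w$ is not counted in (6). Hence
$$a^j_{\varphi_{m,\sigma}}(x)\le2^{-c}4^{-m}+e_j(x).$$
Exclude the set of $x$ for which $e_j(x)\ge2^{-j}$ for some $j\ge c$, or $|a^j_{\varphi_{m,\sigma}}(x)-\mathbb E[\varphi_{m,\sigma}|\mathcal F_j](kx)|\ge2^{-j}$ for some $m$, $\sigma\in2^m$ and $j\ge2m+c$. By (5) and Lemma 5 its measure is at most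
$$\sum_{j\ge c}4^{-j}+\sum_m2^m\sum_{j\ge2m+c}16^{-j}\le\tfrac434^{-c}+\tfrac{16}{15}16^{-c}\sum_m2^m2^{-8m}\le4\cdot2^{-c}.$$
For $j\ge2m+c$ we have $2^{-j}\le2^{-c}4^{-m}$. So outside the excluded set, whenever (6) holds for $(m,j,\sigma)$ with $j\ge2m+c$,
$$\mathbb E[\varphi_{m,\sigma}|\mathcal F_j](kx)\le2^{-c}4^{-m}+2\cdot2^{-j}\le\theta_m:=3\cdot2^{-c}4^{-m}.\tag{7}$$

**Step 2 (a stopping time handles all $j$ together).** The point $y=kx$ is $\mu$-distributed. Fix $(m,\sigma)$ and let $T(y)$ be the first $j\ge2m+c$ with $\mathbb E[\varphi_{m,\sigma}|\mathcal F_j](y)\le\theta_m$, with $T(y)=\infty$ if there is none. Since $\{T=j\}\in\mathcal F_j$,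
$$\mu\{y:T(y)<\infty,\ \varphi_{m,\sigma}(y)=1\}=\sum_{j}\int_{\{T=j\}}\varphi_{m,\sigma}\,d\mu=\sum_j\int_{\{T=j\}}\mathbb E[\varphi_{m,\sigma}|\mathcal F_j]\,d\mu\le\theta_m.$$
Summing over $\sigma\in2^m$ and all $m$ gives at most $\sum_m2^m\theta_m=3\cdot2^{-c}\sum_m2^{-m}=6\cdot2^{-c}$. This is why the tolerance in (6) shrinks like $4^{-m}$: it has to beat the number $2^m$ of candidates.

**Step 3 (soundness).** Altogether we have excluded a set of $x$ of measure at most $10\cdot2^{-c}$. Outside it, suppose (6) holds for some $(m,j,\sigma)$ with $j\ge2m+c$. By (7), $T(kx)\le j<\infty$ for this $(m,\sigma)$, so $\varphi_{m,\sigma}(kx)=0$ by Step 2. As $kx\in X_1\setminus Q$, this means $\sigma=f(kx)|m$. All $j\ge2m+c$ are covered simultaneously, so it does not matter which witness the search finds first.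

**Step 4 (completeness).** Let $\psi_{m,\sigma}=1-1\{y\in X_1\setminus Q:f(y)|m=\sigma\}$. By Lévy's 0–1 law, $\mathbb E[\psi_{m,\sigma}|\mathcal F_j](kx)\to\psi_{m,\sigma}(kx)$ for a.e. $x$. By Lemma 5, (5) and Borel–Cantelli, for a.e. $x$ also $a^j_{\psi_{m,\sigma}}(x)-\mathbb E[\psi_{m,\sigma}|\mathcal F_j](kx)\to0$ and $e_j(x)\to0$. There are countably many $(m,\sigma)$, so for a.e. $x$ this holds for all of them. Let $\sigma=f(kx)|m$. Then $\psi_{m,\sigma}(kx)=0$, since $kx\in X_1\setminus Q$. So $a^j_{\psi_{m,\sigma}}(x)\to0$, and the fraction of $w\in W^{(j)}$ with $\bar wx\in X_1\setminus Q$, $f(\bar wx)\supseteq\sigma$ and $x\notin\mathrm{Ex}_{i(j)}(w)$ tends to $1$ as $j\to\infty$. By (4) and $x\notin P$, each such $w$ has $L_w^{i(j)}(f(x))=f(\bar wx)\supseteq\sigma$. So (6) holds for this $\sigma$ and all large $j$, and the search at level $m$ succeeds.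

**Step 5 (removing the parameters).** By Steps 3 and 4, $\sigma_m=f(kx)|m$ for all $m$, that is, $\Theta(f(x)\oplus k)=f(kx)$, for all $x$ outside a set of measure at most
$$\mu(P)+\mu(Q)+10\cdot2^{-c}\le\varepsilon+2^{10}\rho^2+10\cdot2^{-c}.$$
Here we used that $\{x:kx\in Q\}$ has measure $\mu(Q)$. The statement $f(kx)\le_Tf(x)\oplus k$ mentions neither $\varepsilon,\rho,t,c$ nor the table. Letting $\varepsilon,\rho\to0$ and $c\to\infty$, with $t$ and the table chosen anew each time, we find that it holds for a.e. $x$.

**Step 6 (computable $k$).** If $k$ is computable, then so is $k^{-1}$, which is the adjugate matrix of $k$ since $\det k=1$. Applying Step 5 to $k$ and to $k^{-1}$ gives $f(kx)\le_Tf(x)$ for a.e. $x$, and $f(k^{-1}y)\le_Tf(y)$ for a.e. $y$. Put $y=kx$, which preserves null sets: $f(x)\le_Tf(kx)$ for a.e. $x$. Hence $f(kx)\equiv_Tf(x)$ for a.e. $x$. This proves Theorem 2, and with Section 5 also Theorem 3. $\blacksquare$
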